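
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Full transformation semigroups on infinite sets\\ are not amalgamation bases}


\begin{abstract}
Let $\mathcal F_X$ be the semigroup of all maps of a set $X$ into itself. It is known that $\mathcal F_X$ is an amalgamation base in the class of all semigroups when $X$ is finite. We prove that it is not one when $X$ is infinite, whatever the cardinality of $X$. The proof exhibits three maps $s,t,c$ with countable images such that no semigroup of partial transformations of $X$ containing them is an amalgamation base. We also show that the failure is one-sided: for nonempty $X$, the semigroup $\mathcal F_X$ always has the right representation extension property, and it has the left one if and only if $X$ is finite.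
\end{abstract}

\section{The question}

Suppose that two semigroups $S_1$ and $S_2$ contain copies of the same semigroup $U$. Can both be embedded in one semigroup $T$ so that the two copies of $U$ coincide? One can always form the semigroup generated by $S_1$ and $S_2$ subject to the identification of the two copies of $U$; the question is whether this collapses elements of $S_1$ or $S_2$. The semigroups $U$ for which a collapse never occurs are the amalgamation bases. Precisely, $U$ is an \emph{amalgamation base in the class of all semigroups} if, whenever $\varphi_i:U\to S_i$ ($i=1,2$) are injective homomorphisms into semigroups, there are a semigroup $T$ and injective homomorphisms $\psi_i:S_i\to T$ with $\psi_1\circ\varphi_1=\psi_2\circ\varphi_2$.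

Let $\mathcal F_X$ be the full transformation semigroup on $X$: all maps $X\to X$, written on the right and composed from left to right, so that $y(uv)=(yu)v$. The following is known; we use it only for the positive statements about finite sets. \emph{If $X$ is finite, then $\mathcal F_X$ is an amalgamation base in the class of all semigroups.} The problem of deciding what happens for infinite $X$ is posed in \cite{AF}. We show that the answer is negative for every infinite $X$.

Let $\mathcal{PT}_X\supseteq\mathcal F_X$ be the semigroup of all partial transformations of $X$, again composed from left to right.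

\begin{theorem}\label{thm:main}
Let $X$ be an infinite set, and let $s,t,c\in\mathcal F_X$ be the maps defined in \eqref{eq:stc} below. No semigroup $U$ with $\{s,t,c\}\subseteq U\subseteq\mathcal{PT}_X$ is an amalgamation base in the class of all semigroups. In particular, $\mathcal F_X$ is not one.
\end{theorem}

Together with the known finite case this gives a complete answer.

\begin{corollary}\label{cor:iff}
$\mathcal F_X$ is an amalgamation base in the class of all semigroups if and only if $X$ is finite.
\end{corollary}

The whole argument rests on one line. Suppose that $S_1\supseteq U$ contains an element $\gamma$ with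
\[
\gamma s=c,\qquad \gamma t=t,
\]
and that $S_2\supseteq U$ contains an element $a$ with
\[
sa=ta,\qquad ca\neq ta .
\]
If $S_1$ and $S_2$ lay in a common semigroup over $U$, we would have
\begin{equation}\label{eq:line}
ca=\gamma s a=\gamma t a=ta ,
\end{equation}
which is a contradiction. Section~\ref{sec:obstruction} gives sufficient conditions for such $\gamma$ and $a$ to exist; Section~\ref{sec:maps} finds suitable $s,t,c$ in $\mathcal F_X$. The last two sections draw consequences and show that the failure is visible on left acts but not on right acts.

\medskip\noindent\textbf{Conventions.} We work in ZFC. A \emph{left $U$-act} is a set $A$ with a map $U\times A\to A$, $(u,b)\mapsto ub$, such that $(uv)b=u(vb)$; a \emph{right $U$-act} satisfies $b(uv)=(bu)v$ instead. If $U$ has an identity, it is not required to act as the identity. For partial maps $f,g$ and points $y,z$, the equation $yf=zg$ means that both sides are undefined, or that both are defined and equal. A reader interested only in $\mathcal F_X$ may ignore every remark about domains.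

\section{An obstruction to amalgamation}\label{sec:obstruction}

\begin{example}[A three-element illustration]\label{ex:leftzero}
Let $U=\{s,t,c\}$ have three elements and the multiplication $uv=u$. Realize $U$ as the three constant maps of the set $\{s,t,c\}$ into itself, written on the left and composed from right to left. Add the map $\gamma$ with $\gamma(s)=c$, $\gamma(t)=t$, $\gamma(c)=c$. Following the constant map with value $u$ by $\gamma$ gives the constant map with value $\gamma(u)$, so $\gamma s=c$, $\gamma t=t$ and $\gamma c=c$; also $u\gamma=u$ for $u\in U$, and $\gamma\gamma=\gamma$. Hence $S_1=U\cup\{\gamma\}$ is a semigroup.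

On the other side, let $U$ act on $A=\{p,q\}$, $p\ne q$, from the left by $sb=tb=p$ and $cb=q$ for both $b\in A$. This is an act, since $u(vb)=ub=(uv)b$. Let $S_2=U\sqcup A$, where $ub$ is given by the action and $bz=b$ for $b\in A$ and $z\in S_2$; Lemma~\ref{lem:S2} below shows that $S_2$ is a semigroup. For $a=p$ we have $sa=ta=p$ and $ca=q$. By \eqref{eq:line}, any semigroup that receives $S_1$ and $S_2$ compatibly over $U$ identifies $q=ca$ with $p=ta$. So $U$ is not an amalgamation base.
\end{example}

Both constructions of the example generalize. The second needs only an act.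

\begin{lemma}\label{lem:S2}
Let $A$ be a left $U$-act. On the disjoint union $U\sqcup A$ keep the product of $U$, let $u\cdot b=ub$ for $u\in U$ and $b\in A$, and put $b\cdot z=b$ for $b\in A$ and $z\in U\sqcup A$. Then $U\sqcup A$ is a semigroup containing $U$.
\end{lemma}

\begin{proof}
Compare $(xy)z$ with $x(yz)$. If $x\in A$, both are $x$. If $x\in U$ and $y\in A$, then $xy\in A$, so $(xy)z=xy$, while $yz=y$ gives $x(yz)=xy$. If $x,y\in U$, the two agree by associativity in $U$ when $z\in U$, and by the definition of a left act when $z\in A$.
\end{proof}

Now consider $\gamma$. In the example $\gamma$ was a map on the left acting on values of constants. In general, let $V$ be a monoid with $V=U\cup\{1\}$, and let $u\in U$ act on $V$ by left multiplication $L_u:w\mapsto uw$. If $\gamma$ is to be a map $V\to V$ with $\gamma L_s=L_c$ and $\gamma L_t=L_t$, it must satisfy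
\[
\gamma(su)=cu,\qquad \gamma(tv)=tv\qquad(u,v\in V).
\]
So $\gamma$ is prescribed on the two right ideals $sV$ and $tV$ and is free elsewhere. The only difficulty is consistency. On $sV$ alone, consistency means that $su=su'$ implies $cu=cu'$. The condition $cs=c$ guarantees this, because then $cu=c(su)$ and the prescription on $sV$ reads $\gamma(w)=cw$. On $sV\cap tV$ consistency then means $cw=w$. These are the hypotheses of the next statement.

\begin{proposition}\label{prop:obstruction}
Let $V$ be a monoid with identity $1$, let $U$ be a subsemigroup with $V=U\cup\{1\}$, and let $s,t,c\in U$ satisfy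
\begin{enumerate}
\item[(C1)] $cs=c$;
\item[(C2)] $cw=w$ for every $w\in sV\cap tV$.
\end{enumerate}
Then there are a semigroup $S_1$, an injective homomorphism $\varphi_1:U\to S_1$ and an element $\gamma\in S_1$ with
\[
\gamma\,\varphi_1(s)=\varphi_1(c),\qquad \gamma\,\varphi_1(t)=\varphi_1(t).
\]
Suppose further that
\begin{enumerate}
\item[(C3)] there are a left $U$-act $A$ and $a\in A$ with $sa=ta$ and $ca\neq ta$.
\end{enumerate}
Regard $U$ as a subsemigroup of $S_1$ by means of $\varphi_1$, and let $S_2=U\sqcup A$ be the semigroup of Lemma~\ref{lem:S2}. Then:
\begin{enumerate}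
\item[(i)] If $\psi_i:S_i\to T$ $(i=1,2)$ are homomorphisms into a semigroup that agree on $U$, then $\psi_2$ is not injective. In particular, $U$ is not an amalgamation base in the class of all semigroups.
\item[(ii)] No left $S_1$-act contains $A$ in such a way that its restriction to $U$ and $A$ is the given action.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $S_1$ be the semigroup of all maps $V\to V$, written on the left, with $(\alpha\beta)(w)=\alpha(\beta(w))$. Put $\varphi_1(u)=L_u$, where $L_u(w)=uw$. Since $L_u(L_v(w))=uvw=L_{uv}(w)$, this is a homomorphism, and it is injective because $L_u(1)=u$. Define $\gamma\in S_1$ by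
\[
\gamma(w)=\begin{cases} cw & \text{if } w\in sV,\\ w & \text{if } w\in V\setminus sV.\end{cases}
\]
Let $w\in V$. Since $sw\in sV$, condition (C1) gives $\gamma(L_s(w))=c(sw)=cw=L_c(w)$. So $\gamma L_s=L_c$. If $tw\notin sV$, then $\gamma(tw)=tw$ by definition; if $tw\in sV$, then $tw\in sV\cap tV$, and (C2) gives $\gamma(tw)=c(tw)=tw$. So $\gamma L_t=L_t$.

(i) Write $\hat\gamma=\psi_1(\gamma)$ and $\hat a=\psi_2(a)$, and let $\theta:U\to T$ be the common restriction of $\psi_1$ and $\psi_2$. Then $\hat\gamma\,\theta(s)=\theta(c)$ and $\hat\gamma\,\theta(t)=\theta(t)$, hence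
\[
\psi_2(ca)=\theta(c)\hat a=\hat\gamma\,\theta(s)\hat a=\hat\gamma\,\psi_2(sa)=\hat\gamma\,\psi_2(ta)=\hat\gamma\,\theta(t)\hat a=\theta(t)\hat a=\psi_2(ta),
\]
while $ca\ne ta$.

(ii) In such a left $S_1$-act we would have $ca=(\gamma s)a=\gamma(sa)=\gamma(ta)=(\gamma t)a=ta$.
\end{proof}

\begin{remark}
Given (C1), condition (C2) is also necessary for $\gamma$ to exist. Suppose that $U$ lies in a semigroup with an element $\gamma$ such that $\gamma s=c$ and $\gamma t=t$, and let $w=su=tv$ with $u,v\in V$. Then $\gamma w=\gamma su=cu=csu=cw$ and also $\gamma w=\gamma tv=tv=w$. (If $u=1$ or $v=1$, read $su=s$, $cu=c$ or $tv=t$.)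
\end{remark}

\section{Rounding down and rounding up}\label{sec:maps}

We now look for $s,t,c$ in $\mathcal F_X$. Conditions (C2) and (C3) pull in opposite directions. In Example~\ref{ex:leftzero}, (C2) held because $sV$ and $tV$ were disjoint. In $\mathcal F_X$ they always meet, since $sk=tk=k$ for every constant map $k$. The best to hope for is that they meet only in constant maps, and then (C2) will hold for constant $c$. A map $w=su=tv$ takes equal values at points identified by $s$ and at points identified by $t$; so $s$ and $t$ should identify points in an interlocking way that links all of $X$. On the other hand, (C3) asks for an act in which $s$ and $t$ cannot be told apart at $a$ while $c$ and $t$ can; so $s$ should be close to $t$, and $c$ far from it. Rounding integers down and up to even numbers does both.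

Let $X$ be infinite, and fix distinct elements $x_0,x_1,x_2,\dots$ of $X$. Define $\pi:X\to\mathbb N=\{0,1,2,\dots\}$ by $\pi(x_n)=n$ and $\pi(y)=0$ for all other $y$. For $y\in X$ put
\begin{equation}\label{eq:stc}
ys=x_{2\lfloor \pi(y)/2\rfloor},\qquad yt=x_{2\lceil \pi(y)/2\rceil},\qquad yc=x_0 .
\end{equation}
On the indices of $x_0,x_1,x_2,\dots$ these maps are
\[
\begin{array}{c|cccccccc}
n & 0&1&2&3&4&5&6&\cdots\\ \hline
s & 0&0&2&2&4&4&6&\cdots\\
t & 0&2&2&4&4&6&6&\cdots\\
c & 0&0&0&0&0&0&0&\cdots
\end{array}
\]
and all three send every point outside $\{x_0,x_1,\dots\}$ to $x_0$. Thus $s$ identifies $x_0$ with $x_1$, $x_2$ with $x_3$, and so on, while $t$ identifies $x_1$ with $x_2$, $x_3$ with $x_4$, and so on.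

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\{s,t,c\}\subseteq U\subseteq\mathcal{PT}_X$, let $1=\mathrm{id}_X$, and put $V=U\cup\{1\}$, a submonoid of $\mathcal{PT}_X$. We verify the hypotheses of Proposition~\ref{prop:obstruction}; part (i) then gives the theorem.

\emph{Condition} (C1). For $y\in X$ we have $ycs=x_0s=x_0=yc$.

\emph{Condition} (C2). Let $w=su=tv$ with $u,v\in V$. We show that
\begin{equation}\label{eq:const}
yw=x_0w\qquad\text{for all }y\in X .
\end{equation}
If $n$ is even, then $x_ns=x_{n+1}s$, and $w=su$ gives $x_nw=x_{n+1}w$. If $n$ is odd, then $x_nt=x_{n+1}t$, and $w=tv$ gives $x_nw=x_{n+1}w$. By induction $x_nw=x_0w$ for all $n$. If $y$ is none of the $x_n$, then $ys=x_0=x_0s$, so $yw=x_0w$. This proves \eqref{eq:const}, in the sense of partial maps: $w$ is either a constant map defined on all of $X$ or the empty map. Now $y(cw)=x_0w=yw$ for all $y$, that is, $cw=w$.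

\emph{Condition} (C3). For $h,k\in V$ write $h\mathrel{\lambda}k$ if $\operatorname{dom}h=\operatorname{dom}k$ and
\[
\sup_{y\in\operatorname{dom}h}|\pi(yh)-\pi(yk)|<\infty
\]
(the supremum over the empty set being $0$). By the triangle inequality $\lambda$ is an equivalence relation. It is preserved by multiplication on the left: let $h\mathrel{\lambda}k$ and $u\in V$. Then
\[
\operatorname{dom}(uh)=\{y\in\operatorname{dom}u: yu\in\operatorname{dom}h\}=\operatorname{dom}(uk),
\]
and, since every $yu$ that occurs lies in $\operatorname{dom}h$,
\[
\sup_{y\in\operatorname{dom}(uh)}|\pi(yuh)-\pi(yuk)|\le\sup_{z\in\operatorname{dom}h}|\pi(zh)-\pi(zk)|<\infty .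
\]
Hence $u[h]=[uh]$ makes the set $A=V/\lambda$ of classes a left $U$-act. Let $a=[1]$. For all $y\in X$,
\[
|\pi(ys)-\pi(yt)|=2\lceil\pi(y)/2\rceil-2\lfloor\pi(y)/2\rfloor\le2,
\]
so $sa=[s]=[t]=ta$. On the other hand $|\pi(x_nc)-\pi(x_nt)|=2\lceil n/2\rceil$ is unbounded in $n$, so $ca=[c]\ne[t]=ta$.
\end{proof}

\begin{remark}[Where infinity enters]
Take instead the finite set $X=\{x_0,\dots,x_{2m}\}$ with $m\ge1$ and $\pi(x_n)=n$, define $s,t,c$ by \eqref{eq:stc}, and let $U=\mathcal F_X$. Conditions (C1) and (C2) still hold, by the same argument. It is (C3) that fails. Put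
\[
yw_j=x_{\min(2\lceil\pi(y)/2\rceil,\,2j+1)}\quad(0\le j<m),\qquad yh_j=x_{\min(2\lceil\pi(y)/2\rceil,\,2j)}\quad(0\le j\le m).
\]
If $2\lceil\pi(y)/2\rceil\le2j$, then $yw_j=yt$ has even index and is fixed by $s$ and $t$; otherwise $yw_j=x_{2j+1}$, which $s$ sends to $x_{2j}$ and $t$ sends to $x_{2j+2}$. Therefore $w_js=h_j$ and $w_jt=h_{j+1}$. Moreover $h_0=c$ and $h_m=t$. If $a$ is an element of a left $\mathcal F_X$-act with $sa=ta$, then $h_ja=w_j(sa)=w_j(ta)=h_{j+1}a$ for $0\le j<m$, and so
\[
ca=h_0a=h_1a=\dots=h_ma=ta .
\]
For infinite $X$ the maps $w_j,h_j$ exist for all $j\ge0$, and $sa=ta$ again gives $h_ja=ca$ for all $j$; also, each $y\in X$ has $yh_j=yt$ as soon as $2j\ge2\lceil\pi(y)/2\rceil$. But $t$ itself is never reached from $c$ in this way: a step from $ws$ to $wt$, or back, changes values of $\pi$ by at most $2$, and finitely many steps change them by a bounded amount. This is why $\lambda$ was defined by bounded differences.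
\end{remark}

\section{Other semigroups and other classes}

Since Theorem~\ref{thm:main} covers every semigroup between $\{s,t,c\}$ and $\mathcal{PT}_X$, it applies to several other familiar ones.

\begin{corollary}
Let $X$ be infinite. None of the following is an amalgamation base in the class of all semigroups:
\begin{enumerate}
\item[(1)] $\mathcal{PT}_X$;
\item[(2)] $\{f\in\mathcal F_X:|Xf|<r\}$, for any cardinal $r>\aleph_0$;
\item[(3)] the monoid of all order-preserving maps of $(\mathbb N,\le)$ into itself.
\end{enumerate}
\end{corollary}

\begin{proof}
(1) is immediate. In (2) the set is closed under products because $|Xfg|\le|Xf|$, and it contains $s,t,c$ because their images lie in $\{x_0,x_1,\dots\}$. In (3) take $X=\mathbb N$ and $x_n=n$; then $s$, $t$ and $c$ are the maps $n\mapsto2\lfloor n/2\rfloor$, $n\mapsto2\lceil n/2\rceil$ and $n\mapsto0$, which preserve the order.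
\end{proof}

One may restrict the semigroups allowed in the definition. For a class $\mathcal C$ of semigroups, $U\in\mathcal C$ is an amalgamation base in $\mathcal C$ if the defining condition holds with $S_1,S_2,T$ in $\mathcal C$. Counterexamples exist even when $S_1$ and $S_2$ are required to be full transformation semigroups.

\begin{corollary}
Let $X$ be infinite. There are sets $W_1,W_2$ and injective homomorphisms $\mathcal F_X\to\mathcal F_{W_i}$ $(i=1,2)$ for which no semigroup $T$ and injective homomorphisms $\mathcal F_{W_i}\to T$ agreeing on $\mathcal F_X$ exist. Hence $\mathcal F_X$ is not an amalgamation base in any class of semigroups that contains all full transformation semigroups, in particular not in the class of regular semigroups.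
\end{corollary}

\begin{proof}
Recall that every semigroup $S$ embeds in $\mathcal F_W$ for $W=S^1$, the semigroup $S$ with an identity adjoined if it has none: send $r\in S$ to the map $z\mapsto zr$, and recover $r$ as the image of $1$. Let $S_1,S_2$ be the semigroups of Proposition~\ref{prop:obstruction} for $U=\mathcal F_X$ and the maps and act of Section~\ref{sec:maps}, and embed $S_i$ in $\mathcal F_{W_i}$ with $W_i=S_i^1$. Injective homomorphisms $\mathcal F_{W_i}\to T$ that agree on $\mathcal F_X$ would restrict to injective homomorphisms $S_i\to T$ that agree on $\mathcal F_X$, against part (i) of the proposition.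

A semigroup is regular if each element $u$ has some $u'$ with $uu'u=u$. Every $\mathcal F_W$ is regular: given $u$, let $u'$ send each $y$ in the image of $u$ to a point that $u$ maps to $y$, and fix the other points of $W$.
\end{proof}

\section{The failure is one-sided}

In \eqref{eq:line} the element $a$ stood on the right and $\mathcal F_X$ acted on it from the left. We now show that left acts over $\mathcal F_X$ need not extend to larger semigroups, whereas right acts always do. Say that $U$ has the \emph{right} (respectively \emph{left}) \emph{representation extension property}, or REP, if for every semigroup $S\supseteq U$ and every right (left) $U$-act $A$ there is a right (left) $S$-act $B\supseteq A$ whose action, restricted to $U$ and $A$, is the given one. It suffices to find an $S$-act $B$ and an injective map $A\to B$ that respects the actions of $U$, since one may then rename elements of $B$.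

\begin{theorem}\label{thm:rep}
Let $X\ne\emptyset$.
\begin{enumerate}
\item[(1)] $\mathcal F_X$ has the right REP, for every $X$.
\item[(2)] $\mathcal F_X$ has the left REP if and only if $X$ is finite.
\end{enumerate}
Hence, for $X\neq\emptyset$, the following are equivalent: $\mathcal F_X$ is an amalgamation base in the class of all semigroups; $\mathcal F_X$ has the left REP; $X$ is finite.
\end{theorem}

The idea for (1) is that constant maps let $\mathcal F_X$ read off, from an arbitrary element $\sigma$ of a larger semigroup, a map $X\to X$. If $c_y$ is the constant map with value $y$, then $c_yu=c_{yu}$ for $u\in\mathcal F_X$, so for $\sigma=u$ the products $c_y\sigma$ recover $u$. For general $\sigma$ these products need not be constant maps, and we send them to $X$ arbitrarily. This retracts the larger semigroup onto $\mathcal F_X$ by a map that respects left multiplication by $\mathcal F_X$, and such a retraction is enough to extend right acts.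

\begin{proof}[Proof of \textup{(1)}]
Let $U=\mathcal F_X\subseteq S$. The constants $c_x$ are pairwise distinct, and they belong to the set $\{c_y\sigma:y\in X,\ \sigma\in S\}$, since $c_x=c_xc_x$. As $X\ne\emptyset$, there is a map $g$ from this set to $X$ with $g(c_x)=x$ for all $x\in X$. Define $\phi:S\to U$ by
\[
y(\sigma\phi)=g(c_y\sigma)\qquad(y\in X,\ \sigma\in S).
\]
For $u\in U$ we have $y(u\phi)=g(c_{yu})=yu$, so $u\phi=u$. For $u\in U$ and $\sigma\in S$ we have
\[
y\bigl((u\sigma)\phi\bigr)=g(c_yu\sigma)=g(c_{yu}\sigma)=(yu)(\sigma\phi),
\]
so $(u\sigma)\phi=u(\sigma\phi)$. Adjoin a new identity $\iota$ to $S$, giving $S^*=S\cup\{\iota\}$ and the subsemigroup $U^*=U\cup\{\iota\}$, and extend $\phi$ to a map $S^*\to U^*$ by $\iota\phi=\iota$. Then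
\begin{equation}\label{eq:phi}
(u\sigma)\phi=u(\sigma\phi)\qquad(u\in U,\ \sigma\in S^*);
\end{equation}
for $\sigma=\iota$ this says $u\phi=u$.

Let $A$ be a right $U$-act, and put $b\iota=b$ for $b\in A$, so that $U^*$ acts on $A$. Let $B$ be the set of all functions $\beta:S^*\to A$, and for $\sigma\in S$ define $\beta\sigma\in B$ by $(\beta\sigma)(\tau)=\beta(\sigma\tau)$. This is a right $S$-act, because
\[
((\beta\sigma)\sigma')(\tau)=(\beta\sigma)(\sigma'\tau)=\beta(\sigma\sigma'\tau)=(\beta(\sigma\sigma'))(\tau).
\]
For $b\in A$ let $\beta_b\in B$ be the function $\beta_b(\tau)=b(\tau\phi)$. The map $b\mapsto\beta_b$ is injective, since $\beta_b(\iota)=b$. It respects the action of $U$: for $u\in U$ and $\tau\in S^*$, by \eqref{eq:phi},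
\[
(\beta_bu)(\tau)=\beta_b(u\tau)=b\bigl((u\tau)\phi\bigr)=b\bigl(u(\tau\phi)\bigr)=(bu)(\tau\phi)=\beta_{bu}(\tau).\qedhere
\]
\end{proof}

\begin{proof}[Proof of \textup{(2)} and of the equivalence]
Any amalgamation base $U$ in the class of all semigroups has the left REP. Indeed, let $S\supseteq U$, let $A$ be a left $U$-act, and form the semigroup $U\sqcup A$ of Lemma~\ref{lem:S2}. There are a semigroup $T$ and injective homomorphisms $\psi_1:S\to T$ and $\psi_2:U\sqcup A\to T$ that agree on $U$. Let $\sigma\in S$ act on $T$ as left multiplication by $\psi_1(\sigma)$; this makes $T$ a left $S$-act. Then $\psi_2$ restricted to $A$ is injective, and $\psi_1(u)\psi_2(b)=\psi_2(u)\psi_2(b)=\psi_2(ub)$ for $u\in U$ and $b\in A$. If $X$ is finite, then $\mathcal F_X$ is an amalgamation base by the known result, and so it has the left REP.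

If $X$ is infinite, the proof of Theorem~\ref{thm:main} shows that $U=\mathcal F_X$, with the maps \eqref{eq:stc} and the act $A=V/\lambda$, satisfies (C1)--(C3). By Proposition~\ref{prop:obstruction}(ii), $A$ does not extend to a left act over the semigroup $S_1$ of that proposition. So $\mathcal F_X$ lacks the left REP.

The equivalence follows from (2) and Corollary~\ref{cor:iff}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AF}
\emph{Absolute Flatness of the Full Transformation Semigroups},
\texttt{https://core.ac.uk/download/pdf/81946399.pdf}.
\end{thebibliography}

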